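# Completely additive functions along $n,n+1,\dots,n+k$, and a relation group that vanishes

## 1. The group generated by the vectors $(n,n+1,\dots,n+k)$

Fix positive integers $k$ and $N_0$. By unique factorization the multiplicative group $\mathbb Q_{>0}^\times$ is free abelian on the primes. Hence
$$\mathcal V=(\mathbb Q_{>0}^\times)^{k+1}$$
is free abelian on the elements $q^{(j)}$ ($q$ prime, $0\le j\le k$), where $q^{(j)}$ has $q$ in coordinate $j$ and $1$ in all other coordinates. Let $R\le\mathcal V$ be the subgroup generated by the vectors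
$$(n,n+1,\dots,n+k),\qquad n\ge N_0,$$
and put $G=\mathcal V/R$, written additively. The whole lecture is about this group. Its generators are pairs (prime, position), and each $n\ge N_0$ gives one relation.

Here is a sample for $k=1$, $N_0=1$. The vector $(1,2)$ gives $[2^{(1)}]=0$. The vector $(3,4)$ gives $[3^{(0)}]+2[2^{(1)}]=0$, so $[3^{(0)}]=0$. The vectors $(2,3)$ and $(8,9)$ give $[2^{(0)}]+[3^{(1)}]=0$ and $3[2^{(0)}]+2[3^{(1)}]=0$. Subtracting twice the first from the second gives $[2^{(0)}]=0$, hence $[3^{(1)}]=0$.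

Now for what $G$ is for. A function $f:\mathbb N\to\mathbb R$ is *completely additive* if $f(nm)=f(n)+f(m)$ for all positive integers $n,m$. In the paper "On completely additive functions satisfying a congruence" one finds a conjecture of Kátai, Conjecture II: if $f_0,\dots,f_k$ are completely additive and $\sum_{j}f_j(n+j)\equiv0\pmod 1$ for all $n\in\mathbb N$, then every $f_j$ takes only integer values. It is known (Kátai) that this holds for $k=3$. We prove it for every $k$, in the following form; the conjecture is the case $N_0=1$.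

**Theorem A.** Let $k,N_0\in\mathbb N$, let $f_0,\dots,f_k$ be real-valued completely additive functions, and suppose $\sum_{j=0}^kf_j(n+j)\equiv0\pmod1$ for all $n\ge N_0$. Then $f_j(n)\equiv0\pmod1$ for all $n\in\mathbb N$ and all $j$.

To connect this with $G$, put $F_j(n)=e^{2\pi if_j(n)}$. Then $F_j:\mathbb N\to S^1$ is completely multiplicative, and the hypothesis becomes
$$\prod_{j=0}^kF_j(n+j)=1\qquad(n\ge N_0).\tag{1}$$

**Definition (solution).** A *solution* is a tuple $F=(F_0,\dots,F_k)$ of completely multiplicative functions $\mathbb N\to S^1$ satisfying (1).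

A completely multiplicative function $\mathbb N\to S^1$ is the same thing as a homomorphism $\mathbb Q_{>0}^\times\to S^1$, so a tuple $F$ is the same as a homomorphism $\mathcal V\to S^1$, and (1) says that it is trivial on $R$. So solutions are exactly the characters $G\to S^1$. A nonzero abelian group always has a nontrivial character: take $g\ne0$, choose a nontrivial homomorphism $\langle g\rangle\to S^1$, and extend it, which is possible because $S^1$ is divisible. Therefore Theorem A for the pair $(k,N_0)$ is equivalent to $G=0$.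

## 2. Two functions: the case $k=1$, $N_0=1$ by hand

Let $F_0(n)F_1(n+1)=1$ for all $n\ge1$, and write $g=F_1$. Then $F_0(n)=g(n+1)^{-1}$. Multiplicativity of $F_0$ becomes an equation for $g$ alone:
$$g(mn+1)=g(m+1)\,g(n+1)\qquad(m,n\ge1).$$
From $n=1$ in the hypothesis, $g(2)=1$. Taking $m=2$ gives $g(2n+1)=g(3)g(n+1)$. For $n=2$ this reads $g(5)=g(3)^2$. For $n=4$ it reads $g(9)=g(3)g(5)=g(3)^3$. But $g(9)=g(3)^2$, so $g(3)=1$. Now $g(2n+1)=g(n+1)$ and $g(2n)=g(n)$ for $n\ge1$, and both arguments on the right are smaller than those on the left. Strong induction from $g(1)=1$ gives $g\equiv1$, and then $F_0\equiv1$.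

The argument worked because one function could be eliminated, leaving an equation for a single function. For $k=2$ the same elimination of $F_0$ gives
$$F_1(mn+1)F_2(mn+2)=F_1(m+1)F_2(m+2)F_1(n+1)F_2(n+2),$$
which still involves two independent functions. Some other way of isolating one function is needed.

## 3. Dilation by a prime, and the congruence condition that blocks it

Put $\Phi(q)=\prod_{j=0}^kF_j(q)$. If $q\mid n$ and $n/q\ge N_0$, then applying (1) at $n/q$ gives
$$\prod_{j=0}^kF_j(n+jq)=\prod_{j=0}^kF_j(q)F_j(n/q+j)=\Phi(q).\tag{2}$$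
So we have relations with every prime step $q$, and the right side does not depend on $n$. With many steps available one can make all functions but one cancel.

For $k=1$, use steps $q$ and $q'$ at points $n$ and $n'=n+q-q'$. Since $n+q=n'+q'$, dividing the two relations cancels $F_1$ and gives $F_0(n)/F_0(n+q-q')=\Phi(q)/\Phi(q')$. For $k=2$, suppose we want to keep $F_1$. Take four primes $d_\omega=d+\omega_0a_0+\omega_2a_2$, $\omega\in\{0,1\}^2$, and the points $n_\omega=n-d-2\omega_2a_2$. Then
$$n_\omega=n-d-2\omega_2a_2,\qquad n_\omega+d_\omega=n+\omega_0a_0-\omega_2a_2,\qquad n_\omega+2d_\omega=n+d+2\omega_0a_0 .$$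
The argument of $F_0$ does not depend on $\omega_0$, and that of $F_2$ does not depend on $\omega_2$. In the alternating product over $\omega$, both $F_0$ and $F_2$ cancel. What remains is a second multiplicative difference of $F_1$, with shifts $a_0$ and $-a_2$, equal to a constant.

Here is the exact point where this stops. Relation (2) is available only if $q\mid n$. In the $k=1$ computation we need $q\mid n$ and $q'\mid n+q-q'$, which is one residue class modulo $qq'$. For $k=2$ we need four divisibilities, which for distinct primes is one class modulo the product of four primes. So with primes of size $P$, the identity for a difference of $F_i$ is known only on a set of $n$ of density about $P^{-2^k}$, and the class changes with the primes. Such a set says nothing about typical $n$, and to combine the identities for different shifts we would have to pass to still smaller classes. What we would like is (2) for *most* $n$, without the condition $q\mid n$.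

The way past this is an averaging principle, the entropy-decrement lemma (Tao's method), proved in Section 7. For a random $n$, the pattern of the values of $F$ in a window of length comparable to $P$ around $n$ carries a bounded amount of information per unit length. Hence at suitable scales $P$ it is almost independent of the divisibility of $n$ by most primes $q\in(P,2P]$. Since (2) always holds when $q\mid n$, it must then hold for most $n$, for at least half of the $q\in(P,2P]$.

## 4. Finite quotients and finite generation: the two halves of Theorem A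

The lemma needs a finite set of values, so it applies directly to functions whose values are roots of unity. Let $\mu_N$ be the group of $N$-th roots of unity.

**Definition (log density $0$).** A set $E\subset\mathbb N$ has *log density $0$* if $\frac1{\log x}\sum_{n\le x,\,n\in E}\frac1n\to0$ as $x\to\infty$.

For example, the union of the intervals $[2^{2^m},2\cdot2^{2^m}]$, $m\ge1$, has log density $0$: up to $x$ it contributes $O(\log\log x)$ to the sum. Its upper natural density is at least $\frac12$, so log density $0$ does not imply natural density $0$.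

**Theorem B.** Let $k,N\in\mathbb N$, let $F_0,\dots,F_k:\mathbb N\to\mu_N$ be completely multiplicative, and suppose $\prod_jF_j(n+j)=1$ for all $n$ outside a set $E$ of log density $0$. Then $F_j\equiv1$ for all $j$.

Applied with a finite set $E$, Theorem B says that $G$ has no quotient $\mathbb Z/\ell$ with $\ell$ prime. This alone does not give $G=0$: the group $\mathbb Q$ has no nonzero finite quotient, yet it has many characters. The second half removes this possibility.

**Proposition 1.** Fix $k,N_0$. There is $B$ such that for every prime $p\ge B$: if $F$ is a solution with $F_i(q)=1$ for all $i$ and all primes $q<p$, then $F_i(p)=1$ for all $i$.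

**Proof of Theorem A from Theorem B and Proposition 1.** Let $G_B\le G$ be generated by the classes of the finitely many $q^{(j)}$ with $q<B$. A character of $G/G_B$ is a solution that is trivial at all primes $q<B$. By Proposition 1 and strong induction over the primes $p\ge B$, it is trivial at every prime. So $G/G_B$ has only the trivial character, hence $G/G_B=0$, and $G=G_B$ is finitely generated.

Suppose $G\ne0$. A nonzero finitely generated abelian group has a quotient $\mathbb Z/\ell\cong\mu_\ell$ for some prime $\ell$. This gives a solution with values in $\mu_\ell$, not all $F_j\equiv1$, and relation (1) fails at most for $n<N_0$. Theorem B, with $N=\ell$ and a finite set $E$, says that all $F_j\equiv1$, a contradiction. So $G=0$, and Theorem A follows. $\blacksquare$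

Sections 5–8 prepare tools. Sections 9 and 10 prove Theorem B, and Sections 11–13 prove Proposition 1.

## 5. Analytic and sieve inputs

Letters $p,q$ denote primes, and $\pi_P=\pi(2P)-\pi(P)$. We use the following published results.

* **(MR)** Matomäki–Radziwiłł, Ann. of Math. 183 (2016), Thm 1. There are absolute constants $C,C'$ such that for every multiplicative $f:\mathbb N\to[-1,1]$, $2\le h\le X$, $\delta>0$,
$$\Big|\tfrac1h\sum_{x\le n\le x+h}f(n)-\tfrac1X\sum_{X\le n\le2X}f(n)\Big|\le\delta+C'\tfrac{\log\log h}{\log h}$$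
for all but at most $CX\big(\frac{(\log h)^{1/3}}{\delta^2h^{\delta/25}}+\frac1{\delta^2(\log X)^{1/50}}\big)$ integers $x\in[X,2X]$.
* **(MRT)** Matomäki–Radziwiłł–Tao, Algebra Number Theory 9 (2015), Thm A.1, in the following form. For multiplicative $f:\mathbb N\to\mathbb C$ with $|f|\le1$, $X\ge h\ge10$, and $M=\inf_{|t|\le X}\sum_{p\le X}\frac{1-\mathrm{Re}\,f(p)p^{-it}}p$,
$$\tfrac1X\int_X^{2X}\Big|\tfrac1h\sum_{x\le n\le x+h}f(n)\Big|^2dx\ll(1+M)e^{-M}+\tfrac{(\log\log h)^2}{(\log h)^2}+\tfrac1{(\log X)^{1/50}}.$$
* **(S)** Halberstam–Richert, *Sieve Methods*, Thm 2.3. Let $b_1,\dots,b_g$ be distinct integers, $E=\prod_{i<j}(b_i-b_j)$, and let $\rho(p)$ be the number of residue classes mod $p$ occupied by the $-b_i$. If $\rho(p)<p$ for all $p$, then for $2\le y\le x$ the number of $d\in(x-y,x]$ with all $d+b_i$ prime is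
$$\ll_g\frac y{\log^gy}\prod_{p\mid E}\Big(1-\frac1p\Big)^{\rho(p)-g}\le\frac y{\log^gy}\Big(\frac{|E|}{\varphi(|E|)}\Big)^g.$$
* **(BT)** Brun–Titchmarsh (Montgomery–Vaughan): for $(a,m)=1$ and $y>m$, $\pi(y;m,a)\le\frac{2y}{\varphi(m)\log(y/m)}$.
* **(VK)** Vinogradov–Korobov–Richert: $|\zeta(\sigma+iu)|\ll(\log|u|)^{2/3}$ for $1\le\sigma\le2$, $|u|\ge2$.

We also use the estimates of Chebyshev and Mertens, the prime number theorem, and
$$\sum_{v\le V}\Big(\frac v{\varphi(v)}\Big)^A\ll_AV.\tag{3}$$
To see (3), write $(v/\varphi(v))^A=\sum_{d\mid v}\beta(d)$ with $\beta$ multiplicative, supported on squarefree $d$, and $\beta(p)=(1-1/p)^{-A}-1=O_A(1/p)$, $\beta\ge0$. The sum is at most $V\sum_d\beta(d)/d=V\prod_p(1+\beta(p)/p)$, and this product converges.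

Two consequences are what we really use.

**Consequence of (MR).** For each $\eta>0$ there is $h_0(\eta)$ such that for $h\ge h_0(\eta)$ and $X\ge X_0(\eta,h)$ the left side in (MR) is $\le\eta$ for all but $\eta X$ integers $x\in[X,2X]$, uniformly in $f$. Indeed take $\delta=\eta/2$. For $h$ large in terms of $\eta$ we have $C'\frac{\log\log h}{\log h}\le\frac\eta2$ and $C\frac{(\log h)^{1/3}}{\delta^2h^{\delta/25}}\le\frac\eta2$. Then for $X\ge h$ large in terms of $\eta$ we have $\frac C{\delta^2(\log X)^{1/50}}\le\frac\eta2$.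

**Consequence of (MRT).** There are absolute $h_0\in\mathbb N$, $X_0$, $A$ such that if $X\ge X_0$ and the left side in (MRT) with $h=h_0$ is $\ge\frac12$, then $M\le A$. Indeed choose $h_0$ and then $X_0\ge h_0$ so that the last two terms, with the implied constant, contribute at most $\frac14$. Then $(1+M)e^{-M}$ is bounded below by an absolute positive constant, and since $(1+M)e^{-M}\to0$ as $M\to\infty$, $M$ is bounded.

## 6. Stationary limits of logarithmic samples

The purpose of this section is to replace "a random large $n$, and the values of our functions near $n$" by one stationary process, so that statements about almost all $n$ become almost sure statements that may be shifted freely.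

Let $\mathcal A$ be a finite alphabet, $a_r:\mathbb N\to\mathcal A$ sequences (extended to $\mathbb Z$ by a fixed letter), and $1\le y_r<x_r$ with $\log(x_r/y_r)\to\infty$. Let $\mathbf n_r$ be random in $[y_r,x_r]\cap\mathbb N$ with $\Pr(\mathbf n_r=n)\propto1/n$. Consider the laws of
$$\big((a_r(\mathbf n_r+h))_{h\in\mathbb Z},\ \mathbf n_r\big)$$
on $\mathcal A^{\mathbb Z}\times\widehat{\mathbb Z}$, where $\widehat{\mathbb Z}$ is the ring of profinite integers, that is, of compatible systems of residues modulo all $M$. This space is compact and metrizable, so along a subsequence the laws converge weakly. Let $(\mathbf a,\mathbf z)$ be a random variable with the limit law. We call it a *limit process*.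

*It is stationary*, i.e. its law is invariant under $(\mathbf a,\mathbf z)\mapsto(\mathbf a(\cdot+1),\mathbf z+1)$. The shifted variable is the one built from $\mathbf n_r+1$. The weights $\frac1n$ and $\frac1{n-1}$ differ by an amount whose sum over $n\ge2$ is $O(1)$, and the end terms are $O(1)$, while the normalizing factor is of order $\log(x_r/y_r)$. So the total variation distance of $\mathbf n_r$ and $\mathbf n_r+1$ is $O(1/\log(x_r/y_r))\to0$.

In particular the law of $\mathbf z$ is invariant under adding $1$, so $\mathbf z$ is Haar distributed: $\mathbf z\bmod M$ is uniform for every $M$. Finally, an event that depends on finitely many $\mathbf a(h)$ and on some $\mathbf z\bmod M$ is clopen, so its probability is the limit of the corresponding probabilities for $\mathbf n_r$.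

Example: take all $a_r(n)=(-1)^{v_2(n)}$, with $y_r=1$. For any $m$, the residue $n+h$ mod $2^m$ determines $a_r(n+h)$ unless $2^m\mid n+h$. Letting $m\to\infty$, the limit process is $\mathbf a(h)=(-1)^{v_2(\mathbf z+h)}$ almost surely, a function of $\mathbf z$.

## 7. Entropy decrement: when divisibility by $q$ can be ignored

We recall the textbook facts needed. For random variables with finitely many values, $\mathrm{Ent}(X)=-\sum_x\Pr(X=x)\log\Pr(X=x)$, $\mathrm{Ent}(X|Y)=\mathrm{Ent}(X,Y)-\mathrm{Ent}(Y)$, and $I(X;Y)=\mathrm{Ent}(X)-\mathrm{Ent}(X|Y)$. One has $0\le\mathrm{Ent}(X)\le\log\#\{\text{values}\}$, with equality on the right for a uniform variable, and both $\mathrm{Ent}(\cdot)$ and $\mathrm{Ent}(\cdot|Y)$ are subadditive. If $\mathrm{KL}(\nu\|U)=\sum_y\nu(y)\log\frac{\nu(y)}{U(y)}$, then $I(X;Y)$ is the average over $x$, with weight $\Pr(X=x)$, of $\mathrm{KL}(\text{law}(Y|X=x)\,\|\,\text{law}(Y))$. The *Gibbs variational inequality* is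
$$\mathbb E_\nu Z\le\mathrm{KL}(\nu\|U)+\log\mathbb E_Ue^Z ;$$
it follows from Jensen, since $\log\mathbb E_Ue^Z\ge\log\sum_{\nu(y)>0}\nu(y)e^{Z(y)}\frac{U(y)}{\nu(y)}\ge\mathbb E_\nu Z-\mathrm{KL}(\nu\|U)$. *Hoeffding's lemma*: if $Z$ has mean $0$ and values in an interval of length $3$, then $\log\mathbb Ee^{\lambda Z}\le\frac98\lambda^2$.

**Proposition 2.** Let $(\mathbf a,\mathbf z)$ be stationary on $\mathcal A^{\mathbb Z}\times\widehat{\mathbb Z}$ with $\mathbf z$ Haar distributed, $\mathcal A$ finite, $J\ge1$, $0<\varepsilon<1$. There are arbitrarily large integers $P$ such that for all $\psi_q:\mathcal A^{J+1}\to[0,1]$ ($q$ prime in $(P,2P]$),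
$$\sum_{P<q\le2P}\Big|\mathbb E\,\psi_q(\mathbf a(0),\mathbf a(q),\dots,\mathbf a(Jq))\,(q1_{q\mid\mathbf z}-1)\Big|\le3\varepsilon\,\pi_P.$$

An example shows why we must average over $q$. Let $\mathbf a(h)=1_{7\mid\mathbf z+h}$. For $q=7$ and $\psi_7=1_{\mathbf a(0)=1}$ the expectation is $\frac17\cdot6=\frac67$. On the other hand, for $q\ne7$ the residue $\mathbf z\bmod q$ is independent of $\mathbf a$, and the expectation is $0$.

*Proof.* Put $H=(2J+1)P$, $X_H=(\mathbf a(1),\dots,\mathbf a(H))$, and $Y_P=(\mathbf z\bmod q)_{P<q\le2P}$. By the Chinese remainder theorem $Y_P$ is uniform on $\prod_q\mathbb Z/q$.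

**Step 1: arbitrarily large $P$ with $I(X_H;Y_P)\le\varepsilon^2\pi_P$.** The purpose is to find scales where the window knows little about the residues. The idea is that information found at one scale lowers the entropy per letter at a larger scale, and this cannot go on forever.

Cut the window of length $mH$ into the blocks $(\mathbf a(jH+1),\dots,\mathbf a((j+1)H))$, $0\le j<m$. Conditioning on $\mathbf z\bmod q$ is equivalent to conditioning on $\mathbf z+jH\bmod q$, so by stationarity every block has the same conditional entropy given $Y_P$, namely $\mathrm{Ent}(X_H|Y_P)=\mathrm{Ent}(X_H)-I(X_H;Y_P)$. Hence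
$$\mathrm{Ent}(X_{mH})\le\mathrm{Ent}(Y_P)+\mathrm{Ent}(X_{mH}|Y_P)\le\mathrm{Ent}(Y_P)+m\,\mathrm{Ent}(X_H)-m\,I(X_H;Y_P).$$
Let $\eta(H)=\mathrm{Ent}(X_H)/H\ge0$. By Chebyshev, $\mathrm{Ent}(Y_P)=\sum_{P<q\le2P}\log q\le3P$. Dividing by $mH$,
$$\eta(mH)\le\eta(H)-\frac{I(X_H;Y_P)}H+\frac3m.\tag{4}$$
Suppose $I(X_H;Y_P)>\varepsilon^2\pi_P$ for all $P\ge P_0$, where we may take $P_0\ge3$ so large that $\pi_P\ge P/(2\log P)$ for $P\ge P_0$. Put $\gamma=\varepsilon^2/(4(2J+1))$. Then $I(X_H;Y_P)/H>2\gamma/\log P$. With $m=\lceil3\log P/\gamma\rceil$ we have $3/m\le\gamma/\log P$, so (4) gives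
$$\eta((2J+1)mP)\le\eta((2J+1)P)-\frac\gamma{\log P}.$$
Iterate, starting at $P_0$: let $m_i=\lceil3\log P_i/\gamma\rceil$ and $P_{i+1}=m_iP_i$. The entropy per letter drops by $\gamma/\log P_i$ at step $i$, and it stays $\ge0$, so $\sum_i1/\log P_i<\infty$. We now contradict this. The numbers $t_i=\log P_i\ge1$ satisfy $t_{i+1}\le t_i+\log t_i+C_\gamma$ for some constant $C_\gamma$. We claim $t_i\le K(i+2)\log(i+2)$ for all $i\ge0$, if $K$ is large. For $i=0$ take $K\ge t_0/(2\log2)$. If the claim holds for $i$, then, since $\log\log(i+2)\le\log(i+2)$,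
$$\log t_i+C_\gamma\le\log K+C_\gamma+2\log(i+2)\le K\log(i+2)\le K(i+3)\log(i+3)-K(i+2)\log(i+2),$$
where the middle inequality holds for $K$ large in terms of $\gamma$ because $\log(i+2)\ge\log2$. Adding this to the bound for $t_i$ gives the bound for $t_{i+1}$. Hence $\sum_i1/t_i\ge\sum_i\frac1{K(i+2)\log(i+2)}=\infty$, the contradiction. Since $P_0$ was arbitrary beyond a fixed bound, Step 1 is done.

**Step 2: small information forces small correlations.** Take such a $P$. By stationarity the expectation for $q$ does not change if $\mathbf a(\cdot)$ and $\mathbf z$ are shifted by $s$. Averaging over $1\le s\le P$, it equals $\mathbb E\,g_q(X_H,\mathbf z\bmod q)$ with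
$$g_q(x,y)=\frac1P\sum_{s=1}^P\psi_q(x_s,x_{s+q},\dots,x_{s+Jq})\,(q1_{q\mid y+s}-1);$$
here $s+Jq\le P+2JP=H$, so only letters of $X_H$ occur. Since $q>P$, at most one $s$ has $q\mid y+s$, and $q\le2P$; so $-1\le g_q\le2$. For fixed $x$ and uniform $y\in\mathbb Z/q$ each term has mean $0$, so $g_q(x,\cdot)$ has mean $0$.

Let $\theta_q=\pm1$ be the sign of $\mathbb Eg_q(X_H,\mathbf z\bmod q)$, let $U$ be the uniform law on $\prod_q\mathbb Z/q$, and let $\lambda=\varepsilon$. Fix $x$. Under $U$ the coordinates are independent, so Hoeffding's lemma gives $\log\mathbb E_U\exp\big(\lambda\sum_q\theta_qg_q(x,y_q)\big)\le\frac98\lambda^2\pi_P$. The Gibbs inequality gives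
$$\lambda\,\mathbb E\Big[\sum_q\theta_qg_q(x,\mathbf z\bmod q)\,\Big|\,X_H=x\Big]\le\mathrm{KL}\big(\text{law}(Y_P|X_H=x)\,\big\|\,U\big)+\tfrac98\lambda^2\pi_P.$$
Average over $x$. Since $Y_P$ has law $U$, the mean divergence is $I(X_H;Y_P)\le\varepsilon^2\pi_P$. Dividing by $\lambda=\varepsilon$, $\sum_q|\mathbb Eg_q|\le(\varepsilon+\frac98\varepsilon)\pi_P\le3\varepsilon\pi_P$. $\square$

**Corollary 3.** Suppose for each prime $q$ a set $\Psi_q\subset\mathcal A^{J+1}$ is given, and let $\mathcal B_q$ be the event $(\mathbf a(0),\mathbf a(q),\dots,\mathbf a(Jq))\in\Psi_q$, with $(\mathbf a,\mathbf z)$ as in Proposition 2. If $\Pr(\mathcal B_q,\ q\mid\mathbf z)=0$ for all $q$, then for every $\varepsilon\in(0,1)$ there are arbitrarily large $P$ and a set $\mathcal Q$ of primes in $(P,2P]$ with $|\mathcal Q|\ge\pi_P/2$ and $\Pr(\mathcal B_q)\le\varepsilon$ for $q\in\mathcal Q$.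

*Proof.* Let $\psi_q=1_{\Psi_q}$. Then $\mathbb E\,\psi_q\,(q1_{q\mid\mathbf z}-1)=q\Pr(\mathcal B_q,q\mid\mathbf z)-\Pr(\mathcal B_q)=-\Pr(\mathcal B_q)$. Proposition 2 with $\varepsilon/6$ gives $\sum_q\Pr(\mathcal B_q)\le\frac\varepsilon2\pi_P$. So at most $\pi_P/2$ of the primes have $\Pr(\mathcal B_q)>\varepsilon$. $\square$

In words: an event that is impossible when $q\mid n$ is rare without any divisibility condition, for at least half of the primes at suitable scales.

## 8. Cubes of primes

The cancellation of Section 3 needs primes at all vertices of a cube $d+\omega\cdot a$, $\omega\in\{0,1\}^k$. We must know that a set containing half of the primes in $(P,2P]$ has such cubes for a positive proportion of all $a\in(-P,P)^k$.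

**Definition.** For $a\in\mathbb Z^k$ let $N_P(a)$ be the number of $d\in\mathbb Z$ such that $d+\omega\cdot a$ is a prime in $(P,2P]$ for all $\omega\in\{0,1\}^k$. Call $a$ *nondegenerate* if the $2^k$ numbers $\omega\cdot a$ are distinct. Put $g=2^k$.

For $P=10$ the primes are $11,13,17,19$. With $k=1$, $N_{10}(2)=2$ and $N_{10}(4)=1$. With $k=2$, $N_{10}((2,6))=1$, from $11,13,17,19$. The vector $(2,2)$ is degenerate. If $N_P(a)>0$, then $d$ and $d+a_l$ lie in $(P,2P]$, so $a\in(-P,P)^k$.

**Lemma 4.** For $P\ge P_0(k)$: $\displaystyle\sum_{a\text{ nondegenerate}}N_P(a)^2\ll_kP^{k+2}/(\log P)^{2g}$.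

*Proof.* Let $P>g$ and let $a$ be nondegenerate with $N_P(a)>0$. Apply (S) to the $g$ distinct numbers $b_\omega=\omega\cdot a$. If $\rho(p)=p$ for some $p$, then $p\le g<P$, and for every $d$ some $d+\omega\cdot a$ is divisible by $p$; it cannot be a prime exceeding $P$, so $N_P(a)=0$, which is excluded. Hence (S), applied to $d\in(P,2P]$ (the vertex $\omega=0$), together with the submultiplicativity of $v/\varphi(v)$, gives
$$N_P(a)\ll_k\frac P{\log^gP}\prod_\lambda\Big(\frac{|\lambda(a)|}{\varphi(|\lambda(a)|)}\Big)^g,$$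
where $\lambda$ runs over the $R_k=O_k(1)$ linear forms $a\mapsto(\omega-\omega')\cdot a$, one for each unordered pair $\omega\ne\omega'$; all are nonzero at $a$. Square, sum over $a$, and use Hölder with $R_k$ factors. It suffices to show for each $\lambda$
$$\sum_{a\in(-P,P)^k,\ \lambda(a)\ne0}\Big(\frac{|\lambda(a)|}{\varphi(|\lambda(a)|)}\Big)^{2gR_k}\ll_kP^k.$$
The form $\lambda$ has some coefficient $\pm1$, so once the other $k-1$ coordinates are chosen the value of $\lambda$ determines $a$. So each value $v$ is taken at most $(2P)^{k-1}$ times, and $|v|\le kP$. By (3) the sum is $\ll_kP^{k-1}\sum_{v\le kP}(v/\varphi(v))^{2gR_k}\ll_kP^k$. $\square$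

**Lemma 5.** There is $c_0=c_0(k)>0$ such that for $P\ge P_0(k)$ and any set $\mathcal Q$ of primes in $(P,2P]$ with $|\mathcal Q|\ge\pi_P/2$, the set $\mathcal T$ of nondegenerate $a\in(-P,P)^k$ for which some $d$ has $d+\omega\cdot a\in\mathcal Q$ for all $\omega$ satisfies $|\mathcal T|\ge c_0P^k$.

*Proof.* **Step 1: a lower bound for the number of cubes.** For $D\subset(P,2P]\cap\mathbb Z$ let $N_k(D)$ be the number of $(d,a)\in\mathbb Z^{k+1}$ with all $d+\omega\cdot a\in D$. We show
$$N_k(D)\ge\frac{|D|^{2^k}}{(2P)^{2^k-k-1}}.$$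
For $k=0$, $N_0(D)=|D|$. For $k\ge1$, fixing the last coordinate $a_k=b$ gives $N_k(D)=\sum_{|b|<P}N_{k-1}(D_b)$ with $D_b=D\cap(D-b)$, and $\sum_b|D_b|=|D|^2$. There are at most $2P$ values of $b$. By induction and Hölder,
$$N_k(D)\ge\sum_{|b|<P}\frac{|D_b|^{2^{k-1}}}{(2P)^{2^{k-1}-k}}\ge\frac{(2P)^{1-2^{k-1}}\,(|D|^2)^{2^{k-1}}}{(2P)^{2^{k-1}-k}}=\frac{|D|^{2^k}}{(2P)^{2^k-k-1}}.$$

**Step 2: many different $a$.** With $D=\mathcal Q$ and $|\mathcal Q|\gg P/\log P$ we get $N_k(\mathcal Q)\gg_kP^{k+1}/(\log P)^g$. Degenerate $a$ satisfy one of $O_k(1)$ nontrivial linear equations, so there are $O_k(P^{k-1})$ of them in $(-P,P)^k$, and each has at most $P$ values of $d$; they contribute $O_k(P^k)$, which is of smaller order. Hence $\sum_{a\in\mathcal T}N_P(a)\gg_kP^{k+1}/(\log P)^g$. By Cauchy–Schwarz and Lemma 4,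
$$\frac{P^{2k+2}}{(\log P)^{2g}}\ll_k\Big(\sum_{a\in\mathcal T}N_P(a)\Big)^2\le|\mathcal T|\sum_{a\text{ nondeg.}}N_P(a)^2\ll_k|\mathcal T|\,\frac{P^{k+2}}{(\log P)^{2g}},$$
so $|\mathcal T|\gg_kP^k$. $\square$

## 9. Values in $\mu_\ell$: from dilated relations to $F_i(m+1)=F_i(m)$

We begin the proof of Theorem B. Suppose some $F_j\not\equiv1$.

**Step 1: reduction to prime order.** The group generated by all values is cyclic of some order $e>1$. Let $\ell$ be a prime dividing $e$. The functions $F_j^{e/\ell}$ have values in $\mu_\ell$, satisfy the same relation outside $E$, and their values generate a group of order $\ell$, so they are not all trivial. Replacing $F_j$ by them, we may assume $F_j:\mathbb N\to\mu_\ell$.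

**Step 2: the dilated relation for almost all $n$.** Let $x_r\to\infty$ be arbitrary. Form a limit process for $n\mapsto(F_0(n),\dots,F_k(n))$ with $y_r=1$, along a subsequence, and write $\mathbf a=(\mathbf a_0,\dots,\mathbf a_k)$. Let $\mathcal B_q$ be the event $\prod_j\mathbf a_j(jq)\ne\Phi(q)$, where $\Phi(q)=\prod_jF_j(q)$. If $q\mid n$ and $n/q\notin E$, then $\prod_jF_j(n+jq)=\Phi(q)$, by the computation (2). The set $\{n:q\mid n,\ n/q\in E\}$ has log density $0$, since its sum up to $x$ is $\frac1q\sum_{m\le x/q,\,m\in E}\frac1m$. So $\Pr(\mathcal B_q,q\mid\mathbf z)=0$ for every $q$. By Corollary 3 with $J=k$, for every $\varepsilon\in(0,1)$ there are arbitrarily large $P$ and sets $\mathcal Q$ of primes in $(P,2P]$ with $|\mathcal Q|\ge\pi_P/2$ such that, using stationarity,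
$$\Pr\Big(\prod_j\mathbf a_j(n+jd)\ne\Phi(d)\Big)\le\varepsilon\qquad(d\in\mathcal Q,\ n\in\mathbb Z).\tag{5}$$

**Step 3: cancel all functions but $\mathbf a_i$.** Fix $i\in\{0,\dots,k\}$ and let $\mathcal I=\{0,\dots,k\}\setminus\{i\}$, a set of $k$ indices. For an integer tuple $h=(h_l)_{l\in\mathcal I}$ put
$$\partial_h\mathbf a_i(m)=\prod_{\omega\in\{0,1\}^{\mathcal I}}\mathbf a_i(m+\omega\cdot h)^{(-1)^{|\omega|}}.$$

**Definition.** The tuple $h$ is *$\kappa$-good* if for some constant $c\in\mu_\ell$, $\Pr(\partial_h\mathbf a_i(0)\ne c)\le\kappa$.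

As an example of this definition with $k=1$, let $\xi\in\mu_\ell$ be primitive and consider the stationary process $\mathbf a(m)=\xi^{\theta+m}$ with $\theta$ uniform in $\mathbb Z/\ell$. Every $b$ is $0$-good, since $\mathbf a(0)/\mathbf a(b)=\xi^{-b}$, although $\mathbf a(b)=\mathbf a(0)$ only when $\ell\mid b$.

Let $a\in\mathcal T$ as in Lemma 5, with coordinates indexed by $\mathcal I$, and let $d$ be such that all $d_\omega=d+\sum_l\omega_la_l$ are in $\mathcal Q$. Put $n_\omega=-id-\sum_ll\,\omega_la_l$. Then
$$n_\omega+jd_\omega=(j-i)d+\sum_{l\in\mathcal I}(j-l)\,\omega_la_l.$$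
For $j\ne i$ the index $j$ is in $\mathcal I$, and the coefficient of $\omega_j$ is $0$: the expression does not depend on $\omega_j$. For $j=i$ it equals $\omega\cdot h$ with $h=((i-l)a_l)_{l\in\mathcal I}$. Take (5) at the $2^k$ pairs $(n_\omega,d_\omega)$ and multiply the equations with exponents $(-1)^{|\omega|}$. For $j\ne i$ the factors with $\omega_j=0$ and $\omega_j=1$ cancel in pairs. So outside an event of probability at most $2^k\varepsilon$,
$$\partial_h\mathbf a_i(0)=\prod_\omega\Phi(d_\omega)^{(-1)^{|\omega|}},\qquad h=((i-l)a_l)_{l\in\mathcal I}.$$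
The right side is a constant. Thus $((i-l)a_l)_{l}$ is $2^k\varepsilon$-good for every $a\in\mathcal T$.

**Step 4: rules for good tuples.** We want to turn these tuples of size $P$ into one fixed tuple. Fix all coordinates but one and let $\mathbf g$ be the corresponding $(k-1)$-fold derivative of $\mathbf a_i$ (for $k=1$, $\mathbf g=\mathbf a_i$). The $k$-fold derivative with $b$ in the free place is $\mathbf g(m)/\mathbf g(m+b)$. By stationarity, if it is constant at $m=0$ outside probability $\kappa$, the same holds, with the same constant, at every $m$.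

* If $b$ and $b'$ in the free place give $\kappa$- and $\kappa'$-good tuples, then dividing $\mathbf g(m)/\mathbf g(m+b)$ by $\mathbf g(m)/\mathbf g(m+b')$ and taking $m=-b'$ shows that $\mathbf g(0)/\mathbf g(b-b')$ is constant outside probability $\kappa+\kappa'$. So $b-b'$ gives a $(\kappa+\kappa')$-good tuple.
* If $b$ gives a $\kappa$-good tuple, so does $-b$, since $\mathbf g(0)/\mathbf g(-b)$ is the inverse of $\mathbf g(-b)/\mathbf g(0)$.
* If $b$ gives a $\kappa$-good tuple and $r\in\mathbb N$, then $rb$ gives an $r\kappa$-good tuple, since $\mathbf g(0)/\mathbf g(rb)=\prod_{0\le v<r}\mathbf g(vb)/\mathbf g((v+1)b)$.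

**Step 5: one tuple that depends only on $k$.** Put $\Delta=2^{k+2}4^k/c_0$ and $L=k!\,\lfloor\Delta\rfloor!$. Order $\mathcal I=\{l_1,\dots,l_k\}$ and write $a_s$ for $a_{l_s}$. We claim that for $P$ large in terms of $k$ and $0\le s\le k$ there is $\mathcal T_s\subset(-P,P)^{k-s}$ with $|\mathcal T_s|\ge c_04^{-s}P^{k-s}$ such that
$$\big(L,\dots,L,\ (i-l_{s+1})a_{s+1},\dots,(i-l_k)a_k\big)\quad\text{is }(2L)^s2^k\varepsilon\text{-good for all }(a_{s+1},\dots,a_k)\in\mathcal T_s.$$

For $s=0$ take $\mathcal T_0=\mathcal T$. Given $\mathcal T_s$ with $s<k$, let $c_s=c_04^{-s}$ and consider the fibres of $\mathcal T_s$ over $(a_{s+2},\dots,a_k)$. There are at most $(2P)^{k-s-1}$ of them. Those of size $<c_sP/2^{k-s}$ contain in total at most $(2P)^{k-s-1}c_sP/2^{k-s}=\frac12c_sP^{k-s}$ elements. The others contain at least $\frac12c_sP^{k-s}$ elements, and each has at most $2P$; so there are at least $\frac14c_sP^{k-s-1}$ of them. Their base points form $\mathcal T_{s+1}$. A fibre of this kind has $\nu\ge c_sP/2^{k-s}$ elements, and $\nu\ge2$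 for $P$ large, in an interval of length $2P$. Two of them differ by an integer $b$ with $1\le b\le\frac{2P}{\nu-1}\le\frac{4P}\nu\le\frac{2^{k+2}}{c_s}\le\Delta$. By the first rule, $(i-l_{s+1})b$ in place $s+1$ gives a tuple whose goodness constant is doubled. Now $|i-l_{s+1}|\le k$ and $b\le\lfloor\Delta\rfloor$, so $(i-l_{s+1})b$ divides $L$. By the other two rules we may replace it by $L$ at the cost of a further factor $\le L$. This proves the claim for $s+1$.

For $s=k$ the set $\mathcal T_k$ is nonempty, so $(L,\dots,L)$ is $(2L)^k2^k\varepsilon$-good. The scale $P$ and the set $\mathcal Q$ depended on $\varepsilon$, but $L$ does not. Let $\varepsilon\to0$. Since $\mu_\ell$ is finite, one constant $c\in\mu_\ell$ occurs for arbitrarily small $\varepsilon$, and so $\partial_{(L,\dots,L)}\mathbf a_i(0)=c$ almost surely. By stationarity, almost surely $\partial_{(L,\dots,L)}\mathbf a_i(m)=c$ for all $m\in\mathbb Z$.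

**Step 6: periodicity along multiples of $L$.** Identify $\mu_\ell$ with $\mathbb Z/\ell$ and put $u(t)=\mathbf a_i(tL)$. In additive notation $\partial_{(L,\dots,L)}\mathbf a_i(tL)=\sum_s(-1)^s\binom ksu(t+s)$, which is $\pm$ the $k$-th difference of $u$ at $t$. It is constant in $t$, so the $(k+1)$-st difference of $u$ is $0$ on $\mathbb Z$. Then
$$u(t)=\sum_{s=0}^k\gamma_s\binom ts\quad\text{in }\mathbb Z/\ell,\qquad t\in\mathbb Z,$$
with random coefficients $\gamma_s$, the $s$-th differences of $u$ at $0$. Indeed the difference of the two sides vanishes at $t=0,\dots,k$ and satisfies a recurrence of order $k+1$ whose first and last coefficients are $\pm1$, so it vanishes for all $t\in\mathbb Z$. Choose $b$ with $\ell^b>k$. By Vandermonde, $\binom{t+\ell^b}s=\sum_r\binom{\ell^b}r\binom t{s-r}$, and $\ell\mid\binom{\ell^b}r$ for $0<r<\ell^b$. So $\binom{t+\ell^b}s\equiv\binom ts\pmod\ell$ for $s\le k$. Hence $u(\ell^b)=u(0)$: with $L^*=\ell^bL$,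
$$\mathbf a_i(L^*)=\mathbf a_i(0)\quad\text{almost surely}.$$

**Step 7: back to the integers.** The number $L^*$ depends only on $k$ and $\ell$, and the sequence $x_r\to\infty$ was arbitrary: every sequence has a subsequence along which $\Pr(F_i(\mathbf n_r+L^*)\ne F_i(\mathbf n_r))\to0$. So $\{n:F_i(n+L^*)\ne F_i(n)\}$ has log density $0$. For $n=L^*m$ we have $F_i(n+L^*)=F_i(L^*)F_i(m+1)$ and $F_i(n)=F_i(L^*)F_i(m)$. Restricting to such $n$,
$$\{m:F_i(m+1)\ne F_i(m)\}\quad\text{has log density }0,\ \text{for every }i.\tag{6}$$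

## 10. Almost constant multiplicative functions: the end of Theorem B

**Step 8: $\sum_{F_i(p)\ne1}1/p<\infty$.** By (6), $F_i$ is constant on most short intervals. Then (MRT) makes $F_i(p)$ close to some $p^{it}$ on average, and $F_i^\ell=1$ forces $t$ to be tiny.

Let $h_0,X_0,A$ be as in the consequence of (MRT). The set of $m$ such that $F_i$ is not constant on $[m,m+h_0]$ is contained in a union of $h_0$ shifts of the set in (6), so it has log density $0$. Hence there are arbitrarily large integers $X$ for which it has at most $X/100$ elements in $[X,2X]$; otherwise every large dyadic block would contribute at least $\frac1{200}$ to its logarithmic sum. For such $X$ and non-integer $x\in[X,2X]$, the interval $[x,x+h_0]$ contains exactly $h_0$ integers, all in $[m,m+h_0]$ with $m=\lfloor x\rfloor$. If $m$ is not exceptional, $\big|\frac1{h_0}\sum_{x\le n\le x+h_0}F_i(n)\big|=1$. So the left side of (MRT) for $f=F_i$, $h=h_0$ is at least $\frac{99}{100}\ge\frac12$, and for large such $X$ there is $|t|\le X$ with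
$$\sum_{p\le X}\frac{1-\mathrm{Re}\,F_i(p)p^{-it}}p\le A+1.\tag{7}$$
For $|z|=1$ we have $1-\mathrm{Re}\,z=\frac12|1-z|^2$ and $|1-z^\ell|\le\ell|1-z|$, so $1-\mathrm{Re}\,z^\ell\le\ell^2(1-\mathrm{Re}\,z)$. Apply this to $z=F_i(p)p^{-it}$, where $z^\ell=p^{-i\ell t}$. With $u=\ell t$,
$$\sum_{p\le X}\frac{1-\cos(u\log p)}p\le\ell^2(A+1),\qquad|u|\le\ell X.\tag{8}$$

Next we express the left side by $\zeta$. Put $\sigma=1+\frac1{\log X}$. Then $\sum_{p\le X}\big(\frac1p-\frac1{p^\sigma}\big)\le\sum_{p\le X}\frac{\log p}{p\log X}=O(1)$. Also $\sum_{p>X}p^{-\sigma}=O(1)$, because by Chebyshev the primes in $(2^vX,2^{v+1}X]$ contribute $\ll\frac{2^{-v/\log X}}{\log X}$, and this sums over $v\ge0$ to $O(1)$. Finally $\mathrm{Re}\sum_pp^{-s}=\log|\zeta(s)|+O(1)$ for $\mathrm{Re}\,s>1$, since the higher prime powers in the Euler product contribute $O(1)$. So, uniformly in $u$,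
$$\sum_{p\le X}\frac{\cos(u\log p)}p=\log|\zeta(\sigma+iu)|+O(1),$$
and by Mertens the left side of (8) equals $\log\log X-\log|\zeta(\sigma+iu)|+O(1)$.

If $2\le|u|\le\ell X$, then (VK) gives $\log|\zeta(\sigma+iu)|\le\frac23\log\log X+O_\ell(1)$. So the left side of (8) is at least $\frac13\log\log X-O_\ell(1)$, which contradicts (8) for large $X$. Hence $|u|\le2$. On the compact set $1\le\mathrm{Re}\,s\le2$, $|\mathrm{Im}\,s|\le2$ the function $(s-1)\zeta(s)$ is continuous and has no zero, so $|\zeta(s)|\asymp1/|s-1|$. With $|s-1|=|1+iu\log X|/\log X$, the left side of (8) equals $\log|1+iu\log X|+O(1)$. By (8), $|u|\log X\ll_\ell1$, so $|t|\ll_\ell1/\log X$. Therefore, using $|F_i(p)-p^{it}|^2=2(1-\mathrm{Re}\,F_i(p)p^{-it})$, (7), and $|1-p^{it}|\le|t|\log p$,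
$$\sum_{p\le X}\frac{|1-F_i(p)|^2}p\le2\sum_{p\le X}\frac{|F_i(p)-p^{it}|^2}p+2t^2\sum_{p\le X}\frac{\log^2p}p\ll_\ell1,$$
since $\sum_{p\le X}\frac{\log^2p}p\le\log X\sum_{p\le X}\frac{\log p}p\ll\log^2X$. This holds for arbitrarily large $X$, and $F_i(p)\ne1$ implies $|1-F_i(p)|\ge|1-e^{2\pi i/\ell}|>0$. So $\sum_{F_i(p)\ne1}1/p<\infty$.

**Step 9: congruences isolate a single value $F_j(p_0)$.** Let $S=\bigcup_i\{p:F_i(p)\ne1\}$, so $\sum_{p\in S}1/p<\infty$ by Step 8. Let $p_0$ be any prime and $0\le j\le k$. Choose $W>\max(p_0,k+1)$ with $\sum_{p\in S,\,p>W}\frac1p<\frac1{4(k+1)}$, choose $e$ with $2^e>k$, and put $D=\prod_{p\le W}p^{e+2}$. For $\alpha\in\{e,e+1\}$ consider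
$$n\equiv-j+p_0^\alpha\prod_{p\le W,\,p\ne p_0}p^e\pmod D.$$
For such $n$ we know all valuations at primes $p\le W$. We have $v_{p_0}(n+j)=\alpha$ and $v_p(n+j)=e$ for $p\ne p_0$. If $i\ne j$, then $0<|i-j|\le k<p^e$, so $v_p(i-j)<e\le v_p(n+j)$ and $v_p(n+i)=v_p(i-j)$.

Next we avoid the large primes of $S$. A prime $q>W$ does not divide $D$, so for given $i$ and $q$ at most $\frac N{Dq}+1$ of the $n\le N$ in our class have $q\mid n+i$. The number of $n\le N$ in the class for which some $n+i$ is divisible by a prime $q\in S$, $q>W$, is at most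
$$(k+1)\sum_{q\in S,\ W<q\le N+k}\Big(\frac N{Dq}+1\Big)\le\frac N{4D}+(k+1)\pi(N+k)=\frac N{4D}+o(N).$$
There are $\frac ND+O(1)$ integers $n\le N$ in the class, so the remaining ones have positive lower density. By partial summation their logarithmic sum up to $x$ is $\gg\log x$, so they are not all in $E$. For a remaining $n\notin E$, each $n+i$ is a product of primes $\le W$ and primes outside $S$, so
$$1=\prod_iF_i(n+i)=\prod_i\prod_{p\le W}F_i(p)^{v_p(n+i)}=C\,F_j(p_0)^\alpha,$$
where $C$ does not depend on $\alpha$. Comparing $\alpha=e$ and $\alpha=e+1$ gives $F_j(p_0)=1$. As $p_0$ and $j$ were arbitrary, all $F_j\equiv1$, which contradicts the choice in Step 1. This proves Theorem B. $\square$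

The finite order was used three times: for the finite alphabet in Sections 6 and 7, for the period $\ell^b$ in Step 6, and for the passage from (7) to (8).

## 11. Nontrivial values propagate: towards Proposition 1

Suppose Proposition 1 is false. Then there is an infinite set $\mathcal P$ of primes $p>k+N_0$ such that for each $p\in\mathcal P$ there is a solution $F=F^{(p)}$ with $F_i(q)=1$ for all $i$ and all primes $q<p$, but $F_j(p)\ne1$ for some $j$. For each $p\in\mathcal P$ put
$$S_p=\{q:\exists i\ F_i(q)\ne1\},\qquad A_p=\{n:\exists q\in S_p,\ q\mid n\},\qquad A'_p=\{n:\exists i\ F_i(n)\ne1\}.$$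
We drop the index $p$ when it is clear. Then $A'\subset A$, $\min S=p$, every element of $A'$ is $\ge p$, and $1-1_A$, the indicator of the integers without prime factor in $S$, is completely multiplicative. The inclusion can be strict: for a tuple with $F_0(7)=F_0(11)=-1$ and all other prime values equal to $1$ (not a solution, only an illustration of the definitions), $77\in A$ but $F_0(77)=1$, so $77\notin A'$.

The values of $F$ are now arbitrary points of $S^1$, but membership in $A'$ and $A$ is a two-letter alphabet, so Corollary 3 can still be used. Two facts drive everything.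

**Fact (9).** If $n\in A'$, there is $h$ with $0<|h|\le k$ and $n+h\in A'$. Indeed let $F_j(n)\ne1$. Since $n\ge p>k+N_0$, we have $n-j\ge N_0$, so $\prod_iF_i(n-j+i)=1$. The factor with $i=j$ is not $1$, so $F_i(n-j+i)\ne1$ for some $i\ne j$; take $h=i-j$.

**Fact (10).** If $q<p$, $q\mid n$ and $n\in A'$, then $n+hq\in A'$ for some $0<|h|\le k$. Indeed $F_i(q)=1$ gives $F_i(n/q)=F_i(n)$ for all $i$, so $n/q\in A'$. By Fact (9) $n/q+h\in A'$ for some $h$, and $F_i(n+hq)=F_i(n/q+h)$.

Fact (10) again carries a condition $q\mid n$, and Corollary 3 removes it. Applying the result with two primes spreads one element of $A'$ over a positive proportion of a whole window. On the other hand (MR) says that almost all windows contain no more of $A$ than long intervals do. The next lemma plays these two against each other.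

## 12. Few multiples of $S$ force almost no elements of $A'$

**Lemma 6.** There is $c_k>0$ depending only on $k$ such that: if $1\le y_p<x_p$ $(p\in\mathcal P)$ satisfy $y_p\to\infty$, $\log(x_p/y_p)\to\infty$ and $\limsup_p\sup_{X\in[y_p,x_p]}\frac1X|A_p\cap[X,2X]|\le c_k$, then
$$\sum_{n\in A'_p\cap[y_p,x_p]}\frac1n=o(\log(x_p/y_p))\qquad(p\to\infty,\ p\in\mathcal P).$$

*Proof.* The constant $c_k$ is defined in Step 2. We may assume $y_p\in\mathbb N$ (replace it by $\lceil y_p\rceil$). If the conclusion fails, then along a subsequence of $\mathcal P$ we get a limit process for $n\mapsto(1_{A'_p}(n),1_{A_p}(n))$ on $[y_p,x_p]$, written $(\mathbf a',\mathbf b)$ with $\mathbf z$, such that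
$$\beta:=\Pr(\mathbf a'(0)=1)>0.$$

**Step 1: almost all windows contain few elements of $A$.** Let $0<\eta<1$, let $h$ be a fixed integer with $h\ge h_0(\eta)$ and $h\ge4/\eta$, and let $p$ be large. Apply the consequence of (MR) to $f=1-1_{A_p}$ on the blocks $[X,2X]$ with $X=2^vy_p\le x_p$; they cover $[y_p,x_p]$, and $X\ge X_0(\eta,h)$ since $y_p\to\infty$. By hypothesis $\frac1X\sum_{X\le n\le2X}f(n)\ge1-\frac1X|A_p\cap[X,2X]|\ge1-c_k-\eta$. So for all but $\eta X$ integers $n$ of the block,
$$|A_p\cap[n,n+h]|\le h+1-(1-c_k-2\eta)h\le(c_k+3\eta)h.$$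
The exceptional $n$ of a block have total weight $\sum\frac1n\le\eta$, and there are at most $\frac{\log(x_p/y_p)}{\log2}+1$ blocks. Since $1/\log2<2$, in the limit
$$\Pr\Big(\sum_{0\le t\le h}\mathbf b(t)>(c_k+3\eta)h\Big)\le2\eta\qquad(h\ge h_1(\eta)).\tag{11}$$

**Step 2: with positive probability, windows contain many elements of $A'$.** Let $\mathcal B_q$ be the event that $\mathbf a'(kq)=1$ and $\mathbf a'(jq)=0$ for all $0\le j\le2k$, $j\ne k$: the point $kq$ is in $A'$ and has no partner at distance $hq$, $0<|h|\le k$. Fix $q$. Since $q\mid\mathbf z$ is equivalent to $q\mid\mathbf z+kq$, and $q<p$ for all large $p$, Fact (10) gives $\Pr(\mathcal B_q,q\mid\mathbf z)=0$. Corollary 3 with $J=2k$ gives, for any $\varepsilon\in(0,1)$, arbitrarily large $P$ and $\mathcal Q\subset(P,2P]$ with $|\mathcal Q|\ge\pi_P/2$ and $\Pr(\mathcal B_q)\le\varepsilon$ for $q\in\mathcal Q$.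

Say that a pair $(q_1,q_2)\in\mathcal Q^2$ *fails* if $\mathbf a'(0)=1$ but $\mathbf a'(h_1q_1+h_2q_2)=0$ for all $h_1,h_2$ with $0<|h_1|,|h_2|\le k$. If the pair fails, then either $\mathbf a'(h_1q_1)=0$ for all $0<|h_1|\le k$, which is the translate of $\mathcal B_{q_1}$ centered at $0$; or some $\mathbf a'(h_1q_1)=1$, and then the translate of $\mathcal B_{q_2}$ centered at $h_1q_1$ occurs. By stationarity a given pair fails with probability at most $(2k+1)\varepsilon$. By Markov, more than half of the pairs fail with probability at most $2(2k+1)\varepsilon$. So with probability at least $\beta-2(2k+1)\varepsilon$ we have $\mathbf a'(0)=1$ and at least half of the pairs do not fail. In that case, since there are $4k^2$ choices of $(h_1,h_2)$, for some $(h_1,h_2)$ at least $|\mathcal Q|^2/(8k^2)$ pairs have $\mathbf a'(h_1q_1+h_2q_2)=1$.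

We count the different numbers $h_1q_1+h_2q_2$. Let $r(N)$ be the number of pairs of primes in $(P,2P]$ with $h_1q_1+h_2q_2=N$, and let $\nu(D)$ be the number of pairs of primes in $(P,2P]$ with difference $D$. Two pairs give the same $N$ exactly when $h_1(q_1-q_1')=h_2(q_2'-q_2)$. Hence
$$\sum_Nr(N)^2=\sum_{h_1D=h_2D'}\nu(D)\nu(D')\le\sum_D\nu(D)^2\ll\pi_P^2+\frac{P^3}{\log^4P}\ll\frac{P^3}{\log^4P}.$$
The first inequality uses $\nu(D)\nu(D')\le\frac12(\nu(D)^2+\nu(D')^2)$ and the fact that each of $D,D'$ determines the other. The second uses $\nu(0)=\pi_P$ and, for $D\ne0$, Lemma 4 with $k=1$. By Cauchy–Schwarz the number of distinct $N$ with $\mathbf a'(N)=1$ arising here is at least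
$$\frac{(|\mathcal Q|^2/8k^2)^2}{\sum_Nr(N)^2}\ge c'_kP\qquad(P\ge P_0(k)),$$
with $c'_k>0$ depending only on $k$; all these $N$ lie in $[-4kP,4kP]$. Define $c_k=c'_k/(32k)$ and $h=8kP$, so that $c'_kP=4c_kh$. As $\mathbf b\ge\mathbf a'$, stationarity gives
$$\Pr\Big(\sum_{0\le t\le h}\mathbf b(t)\ge4c_kh\Big)\ge\beta-2(2k+1)\varepsilon.\tag{12}$$

**Step 3: contradiction.** Choose $\varepsilon$ with $2(2k+1)\varepsilon\le\beta/2$, put $\eta=\min(c_k/2,\beta/8)$, and take $P$ so large that $h=8kP\ge h_1(\eta)$. Since $c_k+3\eta\le\frac52c_k<4c_k$, (11) and (12) give $\beta/2\le2\eta\le\beta/4$, a contradiction. $\square$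

## 13. The primes of $S$ are sparse up to every power of $p$, and the end of Proposition 1

**Lemma 7.** Let $\sigma_p(u)=\sum_{q\in S_p,\,q\le p^u}\frac1q$. For every fixed $u$: $\sigma_p(u)\to0$ as $p\to\infty$ in $\mathcal P$.

*Proof.* The method is to push the exponent $u$ upwards by a fixed amount, using Lemma 6. Let $u^*$ be the supremum of the $u$ for which the statement holds; since $\sigma_p$ is nondecreasing in $u$, it holds for all $u<u^*$. As $\min S_p=p$, $\sigma_p(u)=0$ for $u<1$, so $u^*\ge1$. Suppose $u^*<\infty$. Let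
$$\delta=\min\Big(\frac14,\frac{c_k}8\Big),\qquad y_p=p^{u^*-\delta},\qquad x_p=p^{u^*+\delta}.$$

**Step 1: the hypothesis of Lemma 6.** For $X\in[y_p,x_p]$, counting multiples of each $q\in S_p$,
$$\frac1X|A_p\cap[X,2X]|\le\sum_{q\in S_p,\,q\le2X}\Big(\frac1q+\frac1X\Big)\le\sigma_p(u^*-\delta)+\sum_{p^{u^*-\delta}<q\le2p^{u^*+\delta}}\frac1q+\frac{\pi(2X)}X.$$
The first and last terms tend to $0$, uniformly in $X$. By Mertens the middle sum tends to $\log\frac{u^*+\delta}{u^*-\delta}\le\log\frac{1+\delta}{1-\delta}\le4\delta\le\frac{c_k}2$, using $u^*\ge1$ and $\delta\le\frac14$. Also $\log(x_p/y_p)=2\delta\log p\to\infty$. So Lemma 6 gives $\sum_{n\in A'\cap[y_p,x_p]}\frac1n=o(\log p)$.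

**Step 2: each prime of $S$ near $p^{u^*}$ produces many elements of $A'$.** Let $q\in S$ with $p^{u^*-\delta/2}<q\le p^{u^*+\delta/2}$, and let $s\le p^{\delta/2}<p$. All prime factors of $s$ are smaller than $p$, so $F_i(qs)=F_i(q)$ for all $i$, and $n=qs\in A'\cap[y_p,x_p]$. Such an $n$ arises from only one $q$, since two different such primes dividing $n$ would give $n>p^{2u^*-\delta}\ge p^{u^*+1-\delta}>p^{u^*+\delta}=x_p$. As $\sum_{s\le p^{\delta/2}}\frac1s\ge\frac\delta2\log p$,
$$\Big(\sum_{q\in S,\ p^{u^*-\delta/2}<q\le p^{u^*+\delta/2}}\frac1q\Big)\cdot\frac\delta2\log p\le\sum_{n\in A'\cap[y_p,x_p]}\frac1n=o(\log p).$$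
So the sum over $q$ tends to $0$. Together with $\sigma_p(u^*-\delta/2)\to0$ this gives $\sigma_p(u^*+\delta/2)\to0$, which contradicts the definition of $u^*$. $\square$

**Proof of Proposition 1, conclusion.** Each multiple $ps$ with $s$ free of primes from $S$ must have a neighbor divisible by some prime of $S$. We show that there are not enough such neighbors. Let $C=128k+1$, let $p\in\mathcal P$ be large, $Y=p^C$, $\sigma=\sigma_p(C)$, and let $F_j(p)\ne1$. At least $Y(1-\sigma)$ integers $s\le Y$ have no prime factor in $S$. For each of them $F_j(ps)=F_j(p)\ne1$, so $ps\in A'$. By Fact (9) some $ps+h$ with $0<|h|\le k$ is in $A'\subset A$, hence divisible by some $q'\in S$. Here $q'\ne p$, because $p\nmid h$.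

**Case $q'\le Y$.** For given $h$ and $q'$ the condition $q'\mid ps+h$ fixes $s$ modulo $q'$, so there are at most $\frac Y{q'}+1\le\frac{2Y}{q'}$ values of $s\le Y$. Summing over the $2k$ values of $h$ and over $q'\in S$, $q'\le Y$, gives at most $4kY\sigma$ values of $s$.

**Case $q'>Y$.** Write $ps+h=q's'$. Then $s'<\frac{pY+k}Y\le p+1$, and $p\nmid s'$ since $p\nmid h$; so $s'\le p-1$. For given $h$ and $s'$, the prime $q'$ determines $s$, is at most $y=\frac{pY+k}{s'}\le\frac{2pY}{s'}$, and satisfies $q's'\equiv h\pmod p$, so it lies in a fixed reduced class mod $p$. Moreover $y/p\ge Y/s'\ge Y/p=p^{C-1}$. By (BT) there are at most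
$$\frac{4pY/s'}{(p-1)(C-1)\log p}\le\frac{8Y}{s'(C-1)\log p}$$
choices. Summing over $s'\le p-1$ and over the $2k$ values of $h$ gives at most
$$2k\cdot\frac{8Y(1+\log p)}{(C-1)\log p}\le\frac{32kY}{C-1}=\frac Y4.$$

Together, $Y(1-\sigma)\le4kY\sigma+\frac Y4$. By Lemma 7, $\sigma\to0$ as $p\to\infty$ in $\mathcal P$, so this is false for large $p\in\mathcal P$. This contradiction proves Proposition 1. $\square$

With Theorem B and Proposition 1 proved, Section 4 gives $G=0$ and Theorem A: Conjecture II holds for every $k\in\mathbb N$.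

## 15. Arbitrary target groups, recurrences, and the limits of the hypotheses

Since $G=0$ is a statement about a group and not only about its characters, it gives more.

**Theorem C.** Let $k,N_0\in\mathbb N$.

(i) Every $(r_0,\dots,r_k)\in\mathbb Q_{>0}^{k+1}$ is a finite product $\prod_t(n_t,n_t+1,\dots,n_t+k)^{\varepsilon_t}$ (coordinatewise), with $\varepsilon_t=\pm1$, $n_t\ge N_0$.

(ii) If $\Gamma$ is any abelian group and $f_0,\dots,f_k:\mathbb N\to\Gamma$ are completely additive with $\sum_jf_j(n+j)=0$ for all $n\ge N_0$, then all $f_j=0$.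

(iii) Let $\Gamma$ be an abelian group, $f_0,\dots,f_k:\mathbb N\to\Gamma$ completely additive, and $w(n)=\sum_jf_j(n+j)$. Suppose that $\sum_{t=0}^dc_tw(n+t)=0$ for all $n\ge N_0$, with integers $c_t$ and $c_d=\pm1$. Then all $f_j=0$.

*Proof.* (i) This is the statement $R=\mathcal V$, i.e. $G=0$. (ii) The $f_j$ define a homomorphism $\mathcal V\to\Gamma$ that is trivial on $R$, hence a homomorphism $G\to\Gamma$, and $G=0$. (iii) Put $g_m=\sum_{t+j=m}c_tf_j$ for $0\le m\le k+d$. These functions are completely additive, and $\sum_tc_tw(n+t)=\sum_mg_m(n+m)$, so $\sum_mg_m(n+m)=0$ for $n\ge N_0$. By (ii), applied with $k+d$ in place of $k$, all $g_m=0$. Now $g_{k+d}=\pm f_k$, so $f_k=0$. Then $g_{k+d-1}=\pm f_{k-1}$, so $f_{k-1}=0$, and so on down to $f_0=0$. $\square$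

In particular, take $\Gamma=\mathbb R/\mathbb Z$ and the coefficients $c_t$ of $T^r-1$ or of $(T-1)^{d+1}$: if $\sum_jf_j(n+j)\bmod1$ is, for large $n$, periodic, or congruent mod $1$ to a real polynomial in $n$, then all $f_j\equiv0\pmod1$.

Two examples bound what can be weakened. Theorem B says that for functions of bounded order ($Nf_j\equiv0\bmod1$) the relation is needed only outside a set of log density $0$. This cannot be replaced by a fixed positive bound on the density. Take $f_0=\frac12v_p$ and $f_j=0$ for $j\ge1$: the relation fails exactly when $v_p(n)$ is odd, a set of density $\sum_{b\text{ odd}}p^{-b}(1-\frac1p)=\frac1{p+1}$, which is as small as we like for large $p$.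

Nor can "all large $n$" in Theorem A be replaced by an arbitrary arithmetic progression. Let $f_0$ be completely additive with $f_0(2)=0$, $f_0(q)=0$ for primes $q\equiv1\pmod4$ and $f_0(q)=\frac12$ for primes $q\equiv3\pmod4$, and let all other $f_j=0$. An integer $n\equiv1\pmod4$ has an even number of prime factors $\equiv3\pmod4$, counted with multiplicity, so the relation holds for all $n\equiv1\pmod4$. Yet $f_0(3)=\frac12\not\equiv0\pmod1$.
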